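\title{Multiple exchanges of matroid bases by sequences of single exchanges}

\begin{abstract}
Let $S$ and $T$ be bases of a matroid and let $X\subseteq S$ have $k$ elements. Greene's multiple exchange property says that $X$ can be exchanged for some $Y\subseteq T$ so that both resulting sets are bases. It was conjectured that, for a suitable $Y$ and suitable orderings of $X$ and $Y$, the exchange can be carried out one pair at a time, with two bases at every stage. We show that this holds in every matroid for $k\le 3$ and fails for every $k\ge 4$. For $k=4$ the counterexample is a simple binary matroid of rank $8$.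
\end{abstract}

\section{The question and the answer}

A matroid on a finite set $E$ is given by a nonempty collection of subsets of $E$, its bases, such that all bases have the same size and, whenever $S,T$ are bases and $x\in S$, some $y\in T$ makes $(S-x)\cup y$ a basis. (We write $x$ for $\{x\}$ when no confusion can arise.) Two stronger exchange properties are known, and we use them freely.

\begin{itemize}
\item \emph{Single exchange.} If $S,T$ are bases and $x\in S$, there is $y\in T$ such that both $(S-x)\cup y$ and $(T-y)\cup x$ are bases.
\item \emph{Multiple exchange} (Greene). If $S,T$ are bases and $X\subseteq S$, there is $Y\subseteq T$ such that both $(S-X)\cup Y$ and $(T-Y)\cup X$ are bases.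
\end{itemize}

For vectors, both can be read off from a determinant. Let $C$ be the invertible matrix whose rows express the elements of $T$ in the basis $S$. For $I\subseteq S$ and $J\subseteq T$ with $|I|=|J|$, the set $(S-I)\cup J$ is a basis if and only if the minor of $C$ with rows $J$ and columns $I$ is nonzero, and $(T-J)\cup I$ is a basis if and only if the complementary minor, with rows $T-J$ and columns $S-I$, is nonzero. The Laplace expansion of $\det C\neq 0$ along the columns $X$ is a signed sum, over $J\subseteq T$ with $|J|=|X|$, of products of two such minors. Some product is nonzero, and this is the multiple exchange property; the case $|X|=1$ is single exchange.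

A single exchange is a pivot, and a multiple exchange is a block pivot. It is natural to ask whether the block pivot can be broken into single pivots.

\begin{definition}
Let $S,T$ be bases and let $X\subseteq S$ with $|X|=k$. A \emph{sequential exchange} of $X$ consists of an ordering $x_1,\dots,x_k$ of $X$ and distinct elements $y_1,\dots,y_k$ of $T$ such that, for every $i=1,\dots,k$, both
\[
(S-\{x_1,\dots,x_i\})\cup\{y_1,\dots,y_i\}
\quad\text{and}\quad
(T-\{y_1,\dots,y_i\})\cup\{x_1,\dots,x_i\}
\]
are bases.
\end{definition}

In \cite{pivot} it is conjectured that every $X$ has a sequential exchange, and this is proved there for $k=2$; the case $k=1$ is the single exchange property. There is a good deal of freedom, since both the order of $X$ and the elements of $T$ may be chosen, so one might guess that the answer is yes for all $k$. It is not.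

\begin{theorem}\label{thm:A}
For every $k\ge 4$ there are a matroid, bases $S,T$ and a set $X\subseteq S$ with $|X|=k$ that has no sequential exchange. For $k=4$ the matroid can be taken to be a simple binary matroid of rank $8$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $k\in\{1,2,3\}$. For all bases $S,T$ of any matroid, every $X\subseteq S$ with $|X|=k$ has a sequential exchange.
\end{theorem}

So the conjecture is true exactly for $k\le 3$. In our counterexamples $X\ne S$; nothing is claimed about the case $X=S$ for $k\ge 4$.

Both proofs study the tension between the two ends of the process. At the beginning, some $y\in T$ must be exchangeable for a single element of $X$; at the end, the set $Y$ of all elements taken from $T$ must be a multiple exchange for $X$. A rank count can forbid a possible first element from lying in any final set $Y$. We first see this happen in the graph $K_4$, where it does no lasting harm. For $k=4$ it can be arranged to happen to \emph{every} possible first element. For $k=3$ it cannot: we show that if $X$ had no sequential exchange, then some possible first element would lie in a final set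 $Y$, and the structure around such elements leads to a contradiction.

\section{Two matroids of rank \texorpdfstring{$k$}{k}}\label{sec:two}

\subsection*{Conventions}

Let $r$ and $\mathrm{cl}$ be the rank function and closure of a matroid $M$. The bases of the dual $M^*$ are the complements of the bases of $M$, and $r_{M^*}(W)=|W|+r(E-W)-r(E)$. For the contraction we have $r_{M/Z}(W)=r(W\cup Z)-r(Z)$; if $Z$ is independent, $B$ is a basis of $M/Z$ if and only if $B\cup Z$ is a basis of $M$, where $B\subseteq E-Z$. A \emph{loop} is an element of rank $0$, and two non-loops $e,f$ are \emph{parallel} if $r(\{e,f\})=1$. Parallelism is an equivalence relation on the non-loops, and parallel elements lie in the same flats (closed sets). In rank $2$, two elements form a basis if and only if they are non-loops and not parallel. If $X$ is a basis and $t\notin X$, then $t$ together with all $x\in X$ for which $(X-x)\cup t$ is a basis forms a circuit, the fundamental circuit of $t$; every member of a circuit lies in the closure of the others.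

\subsection*{Disjoint bases suffice}

For Theorem~\ref{thm:B} we may assume $S\cap T=\emptyset$ and $E=S\cup T$. Indeed, restrict $M$ to $S\cup T$ and contract $S\cap T$. Then $S-T$ and $T-S$ are disjoint bases of the new matroid, and $|X-T|\le k$. Suppose that $X-T$ has a sequential exchange there; this is trivial if $X-T=\emptyset$, and otherwise it is the disjoint case of the theorem for a set of size at most $k$. In $M$, first exchange each element of $X\cap T$ with itself, which changes neither basis, and then follow the given sequence. Adding $S\cap T$ to a basis of the contraction gives a basis of $M$, so this is a sequential exchange of $X$.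

From now on, $E$ is the disjoint union of the bases $S$ and $T$, with $|S|=|T|=n$. Then $S$ and $T$ are also bases of $M^*$. Let $X\subseteq S$ with $|X|=k$.

\subsection*{Encoding the two families of bases}

A sequential exchange involves two sequences of bases, one starting at $S$ and one starting at $T$. Passing to the dual turns the second kind into the first. On the set $X\cup T$ put
\[
N_1=M/(S-X),\qquad N_2=M^*/(S-X)=(M\setminus (S-X))^*,
\]
with rank functions $r_1,r_2$ and closures $\mathrm{cl}_1,\mathrm{cl}_2$. Both have rank $k$, and $X$ is a basis of both. Let $I\subseteq X$, $J\subseteq T$, $|I|=|J|$. Then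
\begin{align*}
(S-I)\cup J\text{ is a basis of }M&\iff (X-I)\cup J\text{ is a basis of }N_1,\\
(T-J)\cup I\text{ is a basis of }M&\iff (X-I)\cup J\text{ is a basis of }N_2.
\end{align*}
The first line is the description of bases of a contraction. For the second, $(X-I)\cup J$ is a basis of $N_2$ if and only if $(S-I)\cup J$ is a basis of $M^*$, that is, if and only if its complement $(T-J)\cup I$ is a basis of $M$.

A \emph{common basis} is a common basis of $N_1$ and $N_2$. So a sequential exchange of $X$ is a sequence of common bases that leads from $X$ to some $Y\subseteq T$ and in each step replaces one element of $X$ by one element of $T$. The single exchange property says that for each $x\in X$ there is $y\in T$ such that $(X-x)\cup y$ is a common basis; Greene's property says that some $Y\subseteq T$ is a common basis. Replacing $M$ by $M^*$ interchanges $N_1$ and $N_2$ and leaves the common bases unchanged.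

The matroids $N_1$ and $N_2$ are related, since both come from $M$. (For two unrelated matroids with common basis $X$ even $k=1$ can fail: no element of $T$ need be a non-loop of both.) The relation enters through the exchange properties and through the following formulas, valid for $Z\subseteq X\cup T$:
\begin{equation}\label{eq:ranks}
r_1(Z)=r(Z\cup(S-X))-(n-k),\qquad r_2(Z)=|Z|+r((X\cup T)-Z)-n .
\end{equation}
The first is the rank formula for a contraction; the second is that formula in $M^*$, because
$r_2(Z)=r_{M^*}(Z\cup(S-X))-(n-k)$ and $E-(Z\cup (S-X))=(X\cup T)-Z$, so that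
$r_{M^*}(Z\cup(S-X))=|Z|+(n-k)+r((X\cup T)-Z)-n$.

\subsection*{The rank count}

\begin{lemma}\label{lem:cover}
Let $T=T_1\cup T_2$ with $r_1(T_1)+r_2(T_2)\le k$. Then every common basis $Y\subseteq T$ satisfies $Y\cap T_1\cap T_2=\emptyset$, $|Y\cap T_1|=r_1(T_1)$ and $|Y\cap T_2|=r_2(T_2)$.
\end{lemma}

\begin{proof}
Since $Y$ is independent in both matroids,
\[
k+|Y\cap T_1\cap T_2|=|Y\cap T_1|+|Y\cap T_2|\le r_1(T_1)+r_2(T_2)\le k ,
\]
so equality holds throughout.
\end{proof}

An element of the overlap $T_1\cap T_2$ therefore takes part in no sequential exchange of $X$.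

\subsection*{Coordinates}

For linear matroids, $N_1$ and $N_2$ are given by two lists of vectors tied together by one matrix identity.

\begin{lemma}\label{lem:linear}
Let $M$ be the linear matroid over a field $F$ on the disjoint sets of labeled vectors $S=\{x_1,\dots,x_n\}$ and $T=\{y_1,\dots,y_n\}$, each of which is a basis of $F^n$, and let $X=\{x_1,\dots,x_k\}$. Let $p_j\in F^k$ be the vector of coefficients of $x_1,\dots,x_k$ in $y_j$ (expanded in $S$), and let $q_j\in F^k$ be the vector whose $i$-th entry $q_j(i)$ is the coefficient of $y_j$ in $x_i$ (expanded in $T$). Then $x_i\mapsto e_i$, $y_j\mapsto p_j$ represents $N_1$, and $x_i\mapsto e_i$, $y_j\mapsto q_j$ represents $N_2$, where $e_1,\dots,e_k$ is the standard basis of $F^k$. Moreover,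
\begin{equation}\label{eq:identity}
\sum_{j=1}^n q_j\,p_j^{\mathsf T}=I_k .
\end{equation}
Conversely, any vectors $p_j,q_j\in F^k$, $1\le j\le n$, that satisfy \eqref{eq:identity} arise in this way.
\end{lemma}

\begin{proof}
The vectors $e_i$ and $p_j$ are the images of $x_i$ and $y_j$ in the quotient by the span of $S-X$, which represents $N_1$. For $N_2$, let $I\subseteq X$ and $J\subseteq T$ have the same size. Modulo the span of $T-J$, the $y_j\in J$ form a basis and $x_i\equiv\sum_{y_j\in J}q_j(i)\,y_j$. Hence $(T-J)\cup I$ is a basis if and only if the matrix $(q_j(i))$ with $x_i\in I$, $y_j\in J$ is nonsingular, that is, if and only if the $q_j$ with $y_j\in J$ together with the $e_i$ with $x_i\in X-I$ form a basis of $F^k$. So these vectors represent $N_2$.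

Let $C$ be the matrix whose $j$-th row contains the coefficients of $y_j$ in $S$. Its first $k$ columns form the matrix $P$ with rows $p_j$, and the first $k$ rows of $C^{-1}$ form the matrix $Q$ with columns $q_j$. So \eqref{eq:identity} is the equation $QP=I_k$, part of $C^{-1}C=I_n$. Conversely, given $QP=I_k$, let the columns of $R$ be a basis of $\ker Q$, which has dimension $n-k$, and put $C=[P\,|\,R]$. If $Pa+Rb=0$, then applying $Q$ gives $a=0$, hence $Rb=0$ and $b=0$; so $C$ is invertible. Since $QC=[I_k\,|\,0]$, the rows of $Q$ are the first $k$ rows of $C^{-1}$. Now take for $S$ the standard basis of $F^n$ and for $T$ the rows of $C$.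
\end{proof}

In these coordinates, $(X-x_i)\cup y_j$ is a common basis if and only if $p_j(i)\ne0$ and $q_j(i)\ne 0$.

\section{The counterexamples}

\subsection*{A wrong first step in \texorpdfstring{$K_4$}{K4}}

Let $M$ be the cycle matroid of the complete graph on the vertices $0,1,2,3$, and write $uv$ for an edge. Take the spanning trees
\[
S:\ x_1=01,\ x_2=12,\ x_3=23,\qquad T:\ y_1=03,\ y_2=02,\ y_3=13,
\]
and $X=\{x_1,x_2\}$. The edge $y_1$ looks like an excellent first choice: for $i=1$ and for $i=2$, both $(S-x_i)\cup y_1$ and $(T-y_1)\cup x_i$ are spanning trees. But no exchange of $X$ that uses $y_1$ can be completed. If $Y=\{y_1,y_2\}$, then $(S-X)\cup Y=\{23,03,02\}$ is a triangle; if $Y=\{y_1,y_3\}$, then $(T-Y)\cup X=\{02,01,12\}$ is a triangle.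

Lemma~\ref{lem:cover} gives the reason. Contracting $x_3=23$ makes $03$ and $02$ parallel, so $\{y_1,y_2\}$ has rank $1$ in $N_1$. Deleting $23$ leaves $03$ and $13$ as the only edges at the vertex $3$; they form a two-edge cut, so $\{y_1,y_3\}$ has rank $1$ in $N_2=(M\setminus x_3)^*$. These two sets cover $T$, their ranks add up to $1+1=k$, and $y_1$ lies in both. In the coordinates of Lemma~\ref{lem:linear} over $\mathbb F_2$, with $y_1=x_1+x_2+x_3$, $y_2=x_1+x_2$, $y_3=x_2+x_3$ and hence $x_1=y_1+y_3$, $x_2=y_1+y_2+y_3$, we have
\[
p_1=p_2=11,\quad p_3=01,\qquad q_1=q_3=11,\quad q_2=01 .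
\]

Here $X$ does have a sequential exchange: exchange $x_2$ for $y_2$ and then $x_1$ for $y_3$. The sets are $\{01,23,02\}$ and $\{03,13,12\}$, then $\{23,02,13\}$ and $\{03,01,12\}$, all spanning trees. Our counterexample for $k=4$ puts \emph{all} possible first elements into the overlap of such a cover.

\subsection*{Designing the case \texorpdfstring{$k=4$}{k=4}}

By Lemma~\ref{lem:linear}, a list of pairs $(p_j,q_j)$ of vectors in $\mathbb F_2^4$ comes from a binary matroid as soon as it satisfies \eqref{eq:identity}. We want a cover $T=T_1\cup T_2$ with ranks $2+2$. So we fix the two-dimensional subspaces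
\[
U=\{0000,1101,0011,1110\},\qquad W=\{0000,1100,1011,0111\}
\]
of $\mathbb F_2^4$ and require $p_j\in U$ for $y_j\in T_1$ and $q_j\in W$ for $y_j\in T_2$. We choose six pairs with $p_j$ and $q_j$ of disjoint supports, so that these $y_j$ cannot be first elements; three of them have $p_j\in U$ and three have $q_j\in W$:
\[
\begin{array}{c|ccc|ccc}
j&1&2&3&4&5&6\\ \hline
p_j&1101&0011&1110&0010&0100&1000\\
q_j&0010&1000&0001&1100&1011&0111
\end{array}
\]
Row $i$ of $\sum_{j\le 6}q_jp_j^{\mathsf T}$ is the sum of the $p_j$ with $q_j(i)=1$. The four rows are
\begin{align*}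
p_2+p_4+p_5&=0101, & p_4+p_6&=1010,\\
p_1+p_5+p_6&=0001, & p_3+p_5+p_6&=0010 .
\end{align*}
What is missing from the identity matrix is therefore
\[
D=\begin{pmatrix}1&1&0&1\\1&1&1&0\\0&0&1&1\\0&0&1&1\end{pmatrix}
=\begin{pmatrix}1\\1\\0\\0\end{pmatrix}(1,1,0,1)+\begin{pmatrix}0\\1\\1\\1\end{pmatrix}(0,0,1,1).
\]
All rows of $D$ lie in $U$ and all columns lie in $W$. So two more pairs complete the list, both with $p_j\in U$ and $q_j\in W$:
\[
p_7=1101,\ q_7=1100,\qquad p_8=0011,\ q_8=0111 .
\]
These last two will be the only possible first elements, and they lie in the overlap.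

\subsection*{Proof of Theorem~\ref{thm:A} for \texorpdfstring{$k=4$}{k=4}}

Here is an explicit realization. In $\mathbb F_2^8$ with basis $S=\{x_1,\dots,x_8\}$ put
\begin{align*}
y_1&=x_1+x_2+x_4+x_5+x_6+x_8, & y_2&=x_3+x_4+x_5+x_6+x_8,\\
y_3&=x_1+x_2+x_3+x_5+x_6+x_8, & y_4&=x_3+x_6+x_7+x_8,\\
y_5&=x_2+x_5, & y_6&=x_1+x_6,\\
y_7&=x_1+x_2+x_4+x_7, & y_8&=x_3+x_4+x_8 .
\end{align*}
Let $X=\{x_1,x_2,x_3,x_4\}$. We compute
\begin{align*}
(y_2+y_4)+y_5+y_7&=(x_4+x_5+x_7)+(x_2+x_5)+(x_1+x_2+x_4+x_7)=x_1,\\
(y_4+y_6)+(y_7+y_8)&=(x_1+x_3+x_7+x_8)+(x_1+x_2+x_3+x_7+x_8)=x_2,\\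
(y_1+y_5+y_6)+y_8&=(x_4+x_8)+(x_3+x_4+x_8)=x_3,\\
(y_3+y_5+y_6)+y_8&=(x_3+x_8)+(x_3+x_4+x_8)=x_4 .
\end{align*}
Moreover, $x_5=y_5+x_2$, $x_6=y_6+x_1$, $x_7=y_7+x_1+x_2+x_4$ and $x_8=y_8+x_3+x_4$. So $T=\{y_1,\dots,y_8\}$ spans $\mathbb F_2^8$ and is a basis. Let $M$ be the linear matroid on $S\cup T$. The $y_j$ have at least two terms each and are pairwise distinct, so the $16$ vectors are distinct and nonzero, and $M$ is simple.

Reading off the coefficients of $x_1,\dots,x_4$ in the $y_j$, and of the $y_j$ in $x_1,\dots,x_4$, we find the vectors chosen above:
\[
\begin{array}{c|cccccccc}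
j&1&2&3&4&5&6&7&8\\ \hline
p_j&1101&0011&1110&0010&0100&1000&1101&0011\\
q_j&0010&1000&0001&1100&1011&0111&1100&0111
\end{array}
\]

\emph{The first step.} If a sequential exchange of $X$ begins by exchanging $x_i$ for $y_j$, then $(X-x_i)\cup y_j$ is a common basis, so $p_j(i)=q_j(i)=1$. For $j\le 6$ the supports of $p_j$ and $q_j$ are disjoint. Hence the first element taken from $T$ is $y_7$ or $y_8$.

\emph{The last step.} Put $T_1=\{y_1,y_2,y_3,y_7,y_8\}$ and $T_2=\{y_4,y_5,y_6,y_7,y_8\}$. We have $p_j\in U$ for $y_j\in T_1$ and $q_j\in W$ for $y_j\in T_2$. By Lemma~\ref{lem:linear}, $r_1(T_1)\le 2$ and $r_2(T_2)\le 2$. Since $T_1\cup T_2=T$, Lemma~\ref{lem:cover} applies: no common basis $Y\subseteq T$ contains $y_7$ or $y_8$.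

The elements taken from $T$ in a sequential exchange of $X$ form a common basis that contains $y_7$ or $y_8$ by the first observation, and neither by the second. So $X$ has no sequential exchange. (It does have multiple exchanges, as it must; for example $Y=\{y_1,y_2,y_5,y_6\}$, since $1101,0011,0100,1000$ are independent and $0010,1000,1011,0111$ are independent.)

\subsection*{Proof of Theorem~\ref{thm:A} for \texorpdfstring{$k\ge5$}{k at least 5}}

Let $M,S,T,X$ be as above, and let $N$ be any matroid with disjoint bases $S'',T''$ of size at least $k-4$. For example, the direct sum of $k-4$ pairs of parallel elements keeps the example binary, and the uniform matroid $U_{k-2,2k-4}$ keeps it simple. Choose $X''\subseteq S''$ with $|X''|=k-4$. In $M\oplus N$, whose bases are the unions of a basis of $M$ and a basis of $N$, consider the bases $S\cup S''$ and $T\cup T''$ and the $k$-set $X\cup X''$.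

Suppose that $X\cup X''$ has a sequential exchange. Every basis of $M\oplus N$ meets the ground set of $N$ in exactly $r(N)$ elements. Since $S''$ and $T''$ are disjoint, at each stage the number of exchanged elements of $X''$ equals the number of exchanged elements of $T''$. So in each single step the two exchanged elements lie both in $M$ or both in $N$. Deleting the steps in $N$ and intersecting all bases with the ground set of $M$ leaves a sequential exchange of $X$ in $M$, which does not exist. This completes the proof of Theorem~\ref{thm:A}. \hfill$\square$

\section{Rank two, and the case \texorpdfstring{$k=2$}{k=2}}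

We turn to Theorem~\ref{thm:B}, in the set-up of Section~\ref{sec:two}. The last two steps of a sequential exchange take place in two matroids of rank $2$: one starts from a common basis $\{v,w\}$ and wants to reach some $\{t,t'\}\subseteq T$ through a common basis $\{v,t\}$ or $\{w,t\}$. We now determine what it looks like when this is impossible.

Let $N_1',N_2'$ be matroids of rank $2$ on the same ground set, let $\{v,w\}$ be a common basis, and let $T'$ be a set of elements other than $v,w$. If $t\in T'$ is a non-loop of both matroids, its \emph{cell} is the pair (parallel class of $t$ in $N_1'$, parallel class of $t$ in $N_2'$). In either matroid write $a$ for the class of $v$ and $b$ for the class of $w$; so the cell $(a,b)$ means ``parallel to $v$ in $N_1'$ and to $w$ in $N_2'$''. Two elements $t,t'\in T'$ form a common basis if and only if both have cells and these differ in both coordinates.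

\begin{lemma}\label{lem:rank2}
Suppose there are no distinct $t,t'\in T'$ and $z\in\{v,w\}$ such that $\{z,t\}$ and $\{t,t'\}$ are both common bases of $N_1'$ and $N_2'$. Then one of the following holds.
\begin{itemize}
\item[(L)] All cells have the same first coordinate, or all have the same second coordinate.
\item[(C)] Both $(a,b)$ and $(b,a)$ are cells, and all cells lie in $\{(a,b),(b,a),(a,a)\}$ or all lie in $\{(a,b),(b,a),(b,b)\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $t,t'$ have cells that differ in both coordinates. Then $\{t,t'\}$ is a common basis, so by hypothesis neither $\{v,t\}$ nor $\{w,t\}$ is. Thus $t$ is parallel to $v$ in one of the two matroids and parallel to $w$ in one of them. It cannot be parallel to both in the same matroid, so its cell is $(a,b)$ or $(b,a)$. The same holds for $t'$. Hence two cells that differ in both coordinates are always $(a,b)$ and $(b,a)$.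

Suppose no such pair of cells occurs. If there is at most one cell, (L) holds. Otherwise take two distinct cells; they share a coordinate, say the first (the other case is symmetric), so their second coordinates differ. A third cell with a different first coordinate would have to share both of these second coordinates, which is impossible. So all cells have the same first coordinate.

Suppose the pair occurs. Any further cell shares a coordinate with $(a,b)$ and a coordinate with $(b,a)$, so it is $(a,a)$ or $(b,b)$. These two differ in both coordinates and hence do not both occur. This is (C).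
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for $k\le2$]
For $k=1$ the statement is the single exchange property. Let $k=2$, $X=\{v,w\}$, and suppose that $X$ has no sequential exchange. Then the hypothesis of Lemma~\ref{lem:rank2} holds for $N_1,N_2$ and $T'=T$, since $X$, $\{z,t\}$, $\{t,t'\}$ would form a sequential exchange. By Greene's property some $Y\subseteq T$ is a common basis. Its two elements have cells that differ in both coordinates, which excludes (L), so (C) holds. Interchanging $v$ and $w$ if necessary, we may assume that $(b,b)$ is not a cell. Then every cell has a coordinate $a$, so no $\{v,y\}$ with $y\in T$ is a common basis. This contradicts single exchange for $w$.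
\end{proof}

\section{The case \texorpdfstring{$k=3$}{k=3}}

Let $X=\{x_1,x_2,x_3\}$. For a contradiction, \emph{we assume throughout this section that $X$ has no sequential exchange.} Indices $i,j,l$ always satisfy $\{i,j,l\}=\{1,2,3\}$.

\subsection*{Starts, lines and cells}

The matroids $N_1,N_2$ have rank $3$, and we picture them as planes in which $x_1,x_2,x_3$ form a triangle. A \emph{line} of $N_h$ is a flat of rank $2$. Two distinct lines meet in a flat of rank at most $1$. For $t\in T$ we record the sides of the triangle that do not contain $t$:
\[
A_t=\{i:\ t\notin\mathrm{cl}_1(X-x_i)\},\qquad B_t=\{i:\ t\notin\mathrm{cl}_2(X-x_i)\}.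
\]
Thus $i\in A_t$ if and only if $(X-x_i)\cup t$ is a basis of $N_1$, and the fundamental circuit of $t$ in $N_1$ is $\{t\}\cup\{x_i:i\in A_t\}$. A loop of $N_1$ has $A_t=\emptyset$, and parallel elements of $N_1$ have equal sets $A$. The same holds for $N_2$ and $B$.

Call $t\in T$ a \emph{start at $i$} if $i\in A_t\cap B_t$, that is, if $(X-x_i)\cup t$ is a common basis, and a \emph{start} if it is a start at some $i$. By single exchange there is a start at each $i$.

Let $s$ be a start. It is a non-loop of $N_1$ and $N_2$. Parallel classes of $N_h/s$ correspond to the lines of $N_h$ through $s$. So if $t\in T-s$ lies in neither $\mathrm{cl}_1(s)$ nor $\mathrm{cl}_2(s)$, its \emph{cell} with respect to $s$ is the pair of lines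
\[
\bigl(\mathrm{cl}_1(\{s,t\}),\ \mathrm{cl}_2(\{s,t\})\bigr);
\]
other elements of $T-s$ have no cell. Put $L_h(m)=\mathrm{cl}_h(\{s,x_m\})$. If $s$ is a start at $i$, then $\{x_j,x_l\}$ is a common basis of $N_1/s$ and $N_2/s$, so $L_h(j)$ and $L_h(l)$ are distinct lines. In general, when $L_h(j)$ and $L_h(l)$ are lines,
\begin{equation}\label{eq:lines}
L_h(j)=L_h(l)\iff s\in\mathrm{cl}_h(\{x_j,x_l\}),
\end{equation}
since both sides say that $\{s,x_j,x_l\}$ has rank $2$ in $N_h$. For $h=1$ the condition is $i\notin A_s$, and for $h=2$ it is $i\notin B_s$.

Let $s$ be a start at $i$. The hypothesis of Lemma~\ref{lem:rank2} holds for $N_1/s$, $N_2/s$, $\{v,w\}=\{x_j,x_l\}$ and $T'=T-s$: otherwise there would be common bases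
\[
X,\quad \{x_j,x_l,s\},\quad \{z,s,t\},\quad \{s,t,t'\}\qquad(z\in\{x_j,x_l\}),
\]
and these form a sequential exchange of $X$. The lemma gives two cases.
\begin{itemize}
\item[(L)] All cells have the same first line, or all have the same second line. Then no $\{s,t,t'\}\subseteq T$ is a common basis.
\item[(C$_i$)] Both $(L_1(j),L_2(l))$ and $(L_1(l),L_2(j))$ are cells, and besides these at most one more cell occurs, which is $(L_1(j),L_2(j))$ or $(L_1(l),L_2(l))$. Then $s$ lies in a common basis contained in $T$.
\end{itemize}
Whether $s$ lies in a common basis $Y\subseteq T$ does not depend on $i$. So there are two kinds of starts. A \emph{useless} start lies in no common basis $Y\subseteq T$, and satisfies (L). An \emph{exceptional} start lies in such a $Y$, and satisfies (C$_i$) for \emph{every} $i\in A_s\cap B_s$. Replacing $M$ by $M^*$ interchanges $A$ and $B$ and the two coordinates of cells; it preserves our assumption on $X$ and the two kinds of starts. We study the two kinds in turn.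

\subsection*{Useless starts}

A useless start $s$ is in the position of $y_1$ in the $K_4$ example. If, say, all cells have the same first line $\ell$, then $T$ is covered by $T\cap\ell$ and $T\cap\mathrm{cl}_2(s)$, and $s$ lies in both. The ranks of this cover are at most $2$ and $1$, and $2+1=3=k$. So one of the two sets has rank $1$, which was not the case in the counterexample for $k=4$, where the ranks were $2+2$. Using this, we show that a useless start always comes with an exceptional one.

\begin{lemma}\label{lem:useless}
Let $s$ be a useless start. Then $|A_s\cap B_s|\ge2$, and there is an exceptional start $u$ with $B_u=B_s$ or $A_u=A_s$.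
\end{lemma}

\begin{proof}
By duality we may assume that all cells have the same first line; we shall find $u$ with $B_u=B_s$. Let $\ell$ be this line; if there are no cells, let $\ell$ be any line of $N_1$ through $s$. Every $t\in T$ lies in $\ell$ or in $\mathrm{cl}_2(s)$: if $t=s$ or $t$ has a cell, then $t\in\ell$, and otherwise $t\in\mathrm{cl}_1(s)\subseteq\ell$ or $t\in\mathrm{cl}_2(s)$. We make the cover a partition and put
\[
T_1=T\cap\ell,\qquad T_2=T-T_1\subseteq\mathrm{cl}_2(s).
\]
Then $r_1(T_1)\le2$ and $r_2(T_2)\le1$. Let $Y\subseteq T$ be a common basis, which exists by Greene's property. Lemma~\ref{lem:cover} gives $|Y\cap T_1|=r_1(T_1)$ and $|Y\cap T_2|=r_2(T_2)$, and these numbers add up to $3$. Hence $r_1(T_1)=2$, so that $\mathrm{cl}_1(T_1)=\ell$, and $r_2(T_2)=1$. Let $Y\cap T_2=\{u\}$. Then $u\notin\ell$, and $u$ is a non-loop of $N_2$ in $\mathrm{cl}_2(s)$, so it is parallel to $s$ in $N_2$. In particular, $B_u=B_s$.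

So far $\ell$ is a line of $N_1$, and $B_s$ concerns $N_2$. The equality in the rank count ties them together.

\emph{Claim.} For each $m\in\{1,2,3\}$: $x_m\in\ell$ if and only if $m\notin B_s$.

We show that both conditions are equivalent to $x_m\in\mathrm{cl}(T_1)$ in $M$. By \eqref{eq:ranks} with $k=3$, the equality $r_1(T_1)+r_2(T_2)=3$ reads
\begin{equation}\label{eq:modular}
r(T_1\cup(S-X))+r(T_1\cup X)=2n-|T_2|=n+|T_1| .
\end{equation}
If $x_m\in\mathrm{cl}(T_1)$, then $x_m\in\mathrm{cl}_1(T_1)=\ell$. Conversely, let $x_m\in\ell=\mathrm{cl}_1(T_1)$. Then $x_m\in\mathrm{cl}(T_1\cup(S-X))$. The sets $T_1\cup(S-X)\cup x_m$ and $T_1\cup X$ have intersection $T_1\cup x_m$, and their union contains $S$ and so has rank $n$. Submodularity and \eqref{eq:modular} give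
\[
n+|T_1|=r(T_1\cup(S-X)\cup x_m)+r(T_1\cup X)\ge n+r(T_1\cup x_m).
\]
As $T_1\subseteq T$ is independent, this means $x_m\in\mathrm{cl}(T_1)$.

On the other side, \eqref{eq:ranks} gives
\[
r_2(T_2\cup(X-x_m))=|T_2|+2+r(T_1\cup x_m)-n=2+r(T_1\cup x_m)-|T_1| .
\]
Since $r_2(X-x_m)=2$, we have $x_m\in\mathrm{cl}(T_1)$ if and only if $T_2\subseteq\mathrm{cl}_2(X-x_m)$. Because $T_2\subseteq\mathrm{cl}_2(s)$ and $T_2$ contains $u$, which is parallel to $s$ in $N_2$, the latter holds if and only if $s\in\mathrm{cl}_2(X-x_m)$, that is, $m\notin B_s$. This proves the claim.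

\emph{$|A_s\cap B_s|\ge2$.} Since $s$ is a start, the intersection is nonempty. Suppose $A_s\cap B_s=\{i\}$. Every $m\in A_s-i$ satisfies $m\notin B_s$, so $x_m\in\ell$ by the claim. Also $s\in\ell$. By the fundamental circuit of $s$ in $N_1$, $x_i\in\mathrm{cl}_1(\{s\}\cup\{x_m:m\in A_s-i\})\subseteq\ell$. But $i\in B_s$, so the claim gives $x_i\notin\ell$, a contradiction.

\emph{$u$ is an exceptional start.} Suppose $A_u\cap B_u=\emptyset$. Every $m\in A_u$ satisfies $m\notin B_u=B_s$, so $x_m\in\ell$, and therefore $u\in\mathrm{cl}_1(\{x_m:m\in A_u\})\subseteq\ell$, a contradiction. So $u$ is a start. It lies in the common basis $Y\subseteq T$, hence it is exceptional.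
\end{proof}

\subsection*{Exceptional starts}

An exceptional start $s$ at $i$ lies in a common basis contained in $T$, but no such basis can be reached from $\{x_j,x_l,s\}$ by two single exchanges. To use this, we apply the single exchange property to the pair of bases obtained after the first step. This is the argument of the case $k=2$ with one difference: the element offered in return may be the element $x_i$ that was just moved.

\begin{lemma}\label{lem:second}
Let $s$ be an exceptional start at $i$. If $(L_1(l),L_2(l))$ is not a cell, then $l\in A_s\cap B_s$. If $(L_1(j),L_2(j))$ is not a cell, then $j\in A_s\cap B_s$. In particular, $|A_s\cap B_s|\ge2$.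
\end{lemma}

\begin{proof}
Suppose $(L_1(l),L_2(l))$ is not a cell. By (C$_i$), every cell has $L_1(j)$ as first or $L_2(j)$ as second coordinate. Apply single exchange to the bases $\widehat S=(S-x_i)\cup s$ and $\widehat T=(T-s)\cup x_i$ of $M$ and to $x_l\in \widehat S$: there is $y\in \widehat T$ such that $(\widehat S-x_l)\cup y$ and $(\widehat T-y)\cup x_l$ are bases. If $y\in T-s$, then $\{x_j,s,y\}$ is a common basis. So $y$ has a cell, with first coordinate different from $L_1(j)$ and second coordinate different from $L_2(j)$, which is impossible. Hence $y=x_i$. Then $(S-x_l)\cup s$ and $(T-s)\cup x_l$ are bases, that is, $l\in A_s\cap B_s$. The second statement follows by interchanging $j$ and $l$. By (C$_i$), at least one of the two pairs is not a cell, so $A_s\cap B_s$ contains $i$ and one more index.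
\end{proof}

Now $s$ satisfies (C$_i$) for at least two values of $i$. The set of cells depends only on $s$, so the two descriptions must agree, and this is very restrictive.

\begin{lemma}\label{lem:exceptional}
Every exceptional start $s$ satisfies $A_s=B_s$ and $|A_s|=2$. If $A_s=B_s=\{i,l\}$ and $j$ is the third index, then the cells with respect to $s$ are exactly
\begin{equation}\label{eq:cells}
(L_1(j),L_2(l)),\qquad (L_1(l),L_2(j)),\qquad (L_1(j),L_2(j)).
\end{equation}
\end{lemma}

\begin{proof}
Suppose first that $A_s\cap B_s=\{1,2,3\}$. Then $s$ is on no side of the triangle in $N_1$, so by \eqref{eq:lines} the lines $L_1(1),L_1(2),L_1(3)$ are distinct. By (C$_1$), some cell has first coordinate $L_1(2)$. By (C$_2$), every cell has first coordinate $L_1(1)$ or $L_1(3)$. This is a contradiction.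

So Lemma~\ref{lem:second} gives $A_s\cap B_s=\{i,l\}$ for some $i,l$; let $j$ be the third index. As $s$ is a start at $i$ and at $l$, all of $L_h(1),L_h(2),L_h(3)$ are lines, and $L_h(j)$ differs from $L_h(l)$ and from $L_h(i)$. Since $j\notin A_s\cap B_s$, Lemma~\ref{lem:second} at $i$ shows that $(L_1(j),L_2(j))$ is a cell. By (C$_i$) the set of cells is exactly
\[
\{(L_1(j),L_2(l)),\ (L_1(l),L_2(j)),\ (L_1(j),L_2(j))\}.
\]
In the same way, using Lemma~\ref{lem:second} at $l$ and (C$_l$), it is exactly
\[
\{(L_1(j),L_2(i)),\ (L_1(i),L_2(j)),\ (L_1(j),L_2(j))\}.
\]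
Since $L_2(l)\ne L_2(j)$, the cell $(L_1(j),L_2(l))$ can only be $(L_1(j),L_2(i))$ in the second list, so $L_2(l)=L_2(i)$. Since $L_1(l)\neq L_1(j)$, the cell $(L_1(l),L_2(j))$ can only be $(L_1(i),L_2(j))$, so $L_1(l)=L_1(i)$. By \eqref{eq:lines}, $s$ lies in $\mathrm{cl}_1(\{x_i,x_l\})$ and in $\mathrm{cl}_2(\{x_i,x_l\})$, that is, $j\notin A_s$ and $j\notin B_s$. Hence $A_s=B_s=\{i,l\}$, and the first list is \eqref{eq:cells}.
\end{proof}

\subsection*{Conclusion}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) -- (5,0) -- (2.5,3.6) -- cycle;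
\draw (2.1,0) -- (2.5,3.6);
\fill (0,0) circle (2pt);
\fill (5,0) circle (2pt);
\fill (2.5,3.6) circle (2pt);
\fill (2.1,0) circle (2pt);
\fill (2.28,1.62) circle (2pt);
\node[below] at (0,0) {$x_i$};
\node[below] at (5,0) {$x_l$};
\node[above] at (2.5,3.6) {$x_j$};
\node[below] at (2.1,0) {$s$};
\node[right] at (2.32,1.62) {$t$};
\end{tikzpicture}
\caption{The positions of an exceptional start $s$ and a start $t$ at $j$, drawn as points of a plane; the picture is the same in $N_1$ and in $N_2$. The element $s$ lies on the side $x_ix_l$ of the triangle and on no other side. The element $t$ lies on the line through $s$ and $x_j$, but on no side.}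
\label{fig:end}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:B} for $k=3$]
There is a start, so by Lemma~\ref{lem:useless} there is an exceptional start $s$. By Lemma~\ref{lem:exceptional}, $A_s=B_s=\{i,l\}$ for some $i,l$; let $j$ be the third index. So $s$ is not a start at $j$, and we look at an element that is. Let $t\in T$ be a start at $j$. We show that it sits as in Figure~\ref{fig:end}.

Since $j\in A_t\cap B_t$ and $j\notin A_s\cup B_s$, we have $t\ne s$, and $t$ is a non-loop that is not parallel to $s$, in $N_1$ and in $N_2$. So $t$ has a cell with respect to $s$, and it is one of the three in \eqref{eq:cells}. If its second coordinate were $L_2(l)$, then $t\in\mathrm{cl}_2(\{s,x_l\})=\mathrm{cl}_2(\{x_i,x_l\})$, where the equality holds because $j\notin B_s$; this contradicts $j\in B_t$. In the same way $j\in A_t$ shows that the first coordinate is not $L_1(l)$. Hence the cell of $t$ is $(L_1(j),L_2(j))$, and therefore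
\[
t\in\mathrm{cl}_1(\{s,x_j\})\cap\mathrm{cl}_2(\{s,x_j\}).
\]

By Lemmas~\ref{lem:useless} and~\ref{lem:second}, $|A_t\cap B_t|\ge2$. So $t$ is not parallel to $x_j$ in $N_1$ or in $N_2$, since otherwise $A_t$ or $B_t$ would be $\{j\}$. Suppose $i\notin A_t$. Then $t$ lies on both of the lines $\mathrm{cl}_1(\{x_j,x_l\})$ and $\mathrm{cl}_1(\{s,x_j\})$. They are distinct, because $i\in A_s$ means $s\notin\mathrm{cl}_1(\{x_j,x_l\})$, and both contain $x_j$. Two distinct lines meet in rank at most $1$, so the non-loop $t$ is parallel to $x_j$ in $N_1$, a contradiction. Hence $i\in A_t$. Interchanging $i$ and $l$ (and using $l\in A_s$) gives $l\in A_t$, and the same argument in $N_2$ gives $i,l\in B_t$. Altogether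
\[
A_t=B_t=\{1,2,3\}.
\]
By Lemma~\ref{lem:exceptional}, $t$ is not exceptional, so it is useless. By Lemma~\ref{lem:useless} there is an exceptional start $u$ with $B_u=B_t$ or $A_u=A_t$. Then $|B_u|=3$ or $|A_u|=3$, which contradicts Lemma~\ref{lem:exceptional}. So our assumption was false, and $X$ has a sequential exchange.
\end{proof}

\begin{thebibliography}{9}
\bibitem{pivot} \emph{Some Abstract Pivot Algorithms}, \texttt{https://dspace.mit.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1721.1/\allowbreak 5353/\allowbreak OR-037-74.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}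
\end{thebibliography}
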